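# Real closed fields with Peano integer parts and no exponential function

## 1. Powers of two in arithmetic, and the answer one would guess

Let $K$ be a real closed field: an ordered field in which every positive element is a square and every polynomial of odd degree has a root.

**Definition 1.1 (integer part).** An integer part of $K$ is a discretely ordered subring $Z\subseteq K$ such that for every $x\in K$ there is a (necessarily unique) $z\in Z$ with $z\le x<z+1$. We say that $Z$ is a model of PA if $Z^{\ge 0}$, with the induced $+,\cdot,<$, is a model of Peano Arithmetic.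

**Definition 1.2 (exponential).** A total exponential function on $K$ is an isomorphism of ordered groups $\exp:(K,+,<)\to(K^{>0},\cdot,<)$.

The question, listed as Question 10 in the abstract at https://www.mfo.de/document/1651c/OWR_2016_60.pdf, is this: if $K$ has an integer part which is a model of PA, must $K$ have a total exponential function? Here $K$ is assumed non-Archimedean, equivalently $Z$ is a nonstandard model.

One would guess yes. In a model $M$ of PA the function $a^b$ is defined and obeys the usual laws, so the integers of $K$ already carry $n\mapsto 2^n$, and every element of $K$ lies within $1$ of an integer. It should be possible to interpolate. Let us try.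

Let $p,n\in M=Z^{\ge0}$, $n>0$. To define $2^{p/n}$, take for each positive $N\in M$ the largest $q_N\in M$ with $q_N^n\le 2^pN^n$; it exists because in PA every nonempty bounded definable set has a largest element. For positive $N,N'$,
$$q_N^nN'^n\le 2^pN^nN'^n<(q_{N'}+1)^nN^n,$$
so $q_N/N-q_{N'}/N'<1/N'$. Exchanging the roles, $|q_N/N-q_{N'}/N'|<\max(1/N,1/N')$. So the quotients $q_N/N$ form a Cauchy family. If $n$ is standard, the limit is the $n$-th root of $2^p$, which exists in $K$ because $K$ is real closed. If $n$ is nonstandard, then $T^n-2^p$ is not a polynomial over $K$, and real closedness says nothing. The limit exists in the completion of $K$, and nothing so far puts it in $K$. This is the point where interpolation stops.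

The power series $\sum x^n/n!$ is no help either, even for infinitesimal $x\neq 0$. Choose a nonstandard $t\in Z$ with $|x|\ge 1/t$. For each standard $n$, the inequality $2^t>n!\,t^n$ holds for all large standard $t$, provably in PA, so it holds for our nonstandard $t$. Thus $|x|^n/n!\ge 1/(n!\,t^n)>2^{-t}$ for all standard $n$. The terms do not tend to $0$ in the order topology, and the series does not converge.

These failures do not refute the guess. An exponential need not interpolate $2^n$ and need not be given by a series; the definition leaves much freedom. So we test simple cases.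

The excluded Archimedean case shows what can go wrong. Let $K$ be the field of real algebraic numbers, with $Z=\mathbb Z$. An order-preserving homomorphism $K\to K^{>0}$ agrees with $a^x$ on $\mathbb Q$, where $a$ is the image of $1$, hence by monotonicity it is $x\mapsto a^x$ on $K$. If it is an exponential then $a\in K$ and $a>1$, and $a^{\sqrt2}$ is transcendental by the Gelfond–Schneider theorem. So this $K$ has no exponential. In the non-Archimedean case this obstruction disappears, as Lemma 3.2 will show: the residue field of $K$ is forced to be closed under $2^x$. Two further tests also come out positive: every *countable* $K$ has an exponential (Section 4), and so does the completion of the real closure of a countable $Z$ (Section 6). Nevertheless the guess is wrong.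

## 2. The natural valuation and three theorems on exponentials

For a non-Archimedean $K$ let $v$ be the natural valuation: $v(x)\ge v(y)$ iff $|x|\le n|y|$ for some standard $n$. Its valuation ring $\mathcal O_v$ consists of the finite elements, its maximal ideal $\mathcal M_v$ of the infinitesimals, and $\mathcal U_v^{>0}$ denotes the group of positive units of $\mathcal O_v$. The residue field $k=\mathcal O_v/\mathcal M_v$ is Archimedean, so we regard it as a subfield of $\mathbb R$; write $\mathrm{res}:\mathcal O_v\to k$.

**Definition 2.1 (left-exponential).** Write $(K,+)=\mathbf A\oplus\mathcal O_v$ and $(K^{>0},\cdot)=\mathbf B\cdot\mathcal U_v^{>0}$ with $\mathbf A$ an additive complement of $\mathcal O_v$ and $\mathbf B$ a multiplicative complement of $\mathcal U_v^{>0}$. A left-exponential function is an order-preserving group isomorphism from $(\mathbf A,+)$ onto $(\mathbf B,\cdot)$, for some such choice of complements.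

We shall use one fact about ordered $\mathbb Q$-vector spaces repeatedly.

**Lemma 2.2.** Let $V$ be an ordered $\mathbb Q$-vector space, $C$ a convex subspace and $A$ a complement of $C$. For $a\in A$, $c\in C$ we have $a+c>0$ iff $a>0$, or $a=0$ and $c>0$. In particular $A\cong V/C$ as ordered groups, whatever the choice of $A$.

*Proof.* If $a\in A$ and $a>0$, then $a\notin C$, so by convexity $a>|c|$ for every $c\in C$, and $a+c>0$. If $a<0$, apply this to $-a,-c$. The case $a=0$ is clear. $\square$

The groups $(K,+)$ and $(K^{>0},\cdot)$ are divisible and torsion-free, since positive elements of a real closed field have positive $n$-th roots. So they are ordered $\mathbb Q$-vector spaces, and convex subgroups are subspaces (because $|c/n|\le|c|$).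

**Example 2.3.** Let $P=\mathbb R((t^{\mathbb Q}))$ be the field of series $\sum a_qt^q$ with real coefficients and well-ordered support in $\mathbb Q$, where the sign is that of the coefficient of the least exponent; it is real closed. The series $m+\sum_{q<0}a_qt^q$ with $m\in\mathbb Z$ form an integer part $Z_P$. Indeed they form a ring; a positive element with a nonzero infinite part exceeds every standard integer, so there is none strictly between $0$ and $1$; and for general $x=\sum_{q<0}a_qt^q+a_0+\epsilon$ with $\epsilon$ infinitesimal, the integer part is obtained by replacing $a_0+\epsilon$ by $\lfloor a_0\rfloor$, or by $a_0-1$ if $a_0\in\mathbb Z$ and $\epsilon<0$. But $Z_P$ is not a model of PA, since $2(t^{-1})^2=(\sqrt2\,t^{-1})^2$, while PA proves that $2a^2=b^2$ has no solution with $a>0$. Here one may take $\mathbf A=\{\sum_{q<0}a_qt^q\}$ and $\mathbf B=\{t^q:q\in\mathbb Q\}$. The group $\mathbf B\cong(\mathbb Q,+)$ is Archimedean, and $\mathbf A$ is not, as $nt^{-1}<t^{-2}$ for all standard $n$. By Lemma 2.2 other complements are isomorphic to these, so $P$ has no left-exponential.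

Thus having a left-exponential is a real condition. The known result behind the question is due to S. Kuhlmann: *a real closed field admitting an integer part which is a model of PA admits a left-exponential function.* We use it as given.

Throughout $\mathfrak c=2^{\aleph_0}$, we work in ZFC, and "continuous", "open", "dense" refer to the order topology. The ring of integers of a model $M$ of PA is the ordered ring $Z=\{\pm m:m\in M\}$. Countable nonstandard models exist by compactness and Löwenheim–Skolem.

**Theorem 1.** Let $Z$ be the ring of integers of a countable nonstandard model of PA. There is a real closed field $K$ with integer part $Z$ which admits no total exponential function.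

So the answer to the question is no, for every countable nonstandard model of PA. The field built will have cardinality $\mathfrak c$.

**Theorem 2.** Let $K$ be a non-Archimedean real closed field with an integer part that is a model of PA.

1. $K$ admits a total exponential function iff $(\mathcal M_v,+)\cong(1+\mathcal M_v,\cdot)$ as ordered groups.
2. If $K$ is countable, $K$ admits a total exponential function.
3. If $Z$ is as in Theorem 1 and $R$ is its real closure (that of $\mathrm{Frac}(Z)$), then both $R$ and its completion $\hat R$ (the smallest and largest real closed fields with integer part $Z$) admit total exponentials. By Theorem 1, some intermediate fields do not.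

Hence the least cardinality of a counterexample lies in $[\aleph_1,2^{\aleph_0}]$; under CH it is exactly $\aleph_1$.

**Theorem 3.** For every $Z$ as in Theorem 1 there are exactly $2^{\mathfrak c}$ pairwise non-isomorphic real closed fields $K$ with integer part $Z$ such that every continuous homomorphism from an open subgroup of $(K,+)$ to $(K^{>0},\cdot)$ is trivial on an open subgroup. For these $K$, $(\mathcal M_v,+)\not\cong(1+\mathcal M_v,\cdot)$, so $K$ has no exponential, although it has a left-exponential.

The arguments below do not decide whether the real closure of an *uncountable* $Z$ can fail to have an exponential, nor whether a counterexample of cardinality $\aleph_1$ exists without CH.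

## 3. Infinite, finite and infinitesimal layers

An exponential can be assembled from three isomorphisms, one for each layer of $K$. Kuhlmann's theorem handles the infinite layer. In this section we handle the finite layer and isolate the infinitesimal one.

**Lemma 3.1.** Let $N\in Z$ be positive and nonstandard. Every element of $k$ is $\mathrm{res}(p/N)$ for some $p\in Z$.

*Proof.* For $x\in\mathcal O_v$ let $p$ be the integer part of $Nx$. Then $0\le x-p/N<1/N$, which is infinitesimal. $\square$

**Lemma 3.2.** Let $K$ be as in Theorem 2. Then $x\mapsto 2^x$ is an isomorphism of ordered groups $(k,+)\to(k^{>0},\cdot)$.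

*Proof.* The map is an increasing homomorphism into $\mathbb R^{>0}$, so we must show that $k$ is closed under $2^x$, and that $k^{>0}$ is mapped into $k$ by $\log_2$. Put $M=Z^{\ge0}$ and fix a nonstandard $N\in M$. Below, $m\ge0$ and $n>0$ are standard integers.

**Step 1.** *Closure under $2^x$, by an approximate root computed in $M$.* Replacing $r$ by $-r$ if necessary, we may take $r>0$ in $k$, say $r=\mathrm{res}(p/N)$, so $p>0$. Let $q\in M$ be largest with $q^N\le 2^pN^N$; it exists since $q=0$ qualifies and $q\le 2^pN$ for all such $q$.

If $m/n<r$, then $mN<np$, and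
$$(q+1)^{nN}>2^{pn}N^{nN}\ge 2^{mN}N^{nN}=(2^mN^n)^N,$$
so $(q+1)^n>2^mN^n$, that is, $((q+1)/N)^n>2^m$. If $m/n>r$, then $pn<mN$, and
$$q^{nN}\le 2^{pn}N^{nN}\le(2^mN^n)^N,$$
so $(q/N)^n\le 2^m$. In particular $q/N$ is finite. Its residue $s$ is also the residue of $(q+1)/N$, so $s\ge 2^{m/n}$ whenever $m/n<r$ and $s\le 2^{m/n}$ whenever $m/n>r$. Hence $s=2^r$, and $2^r\in k$.

**Step 2.** *Closure under $\log_2$, by an approximate logarithm computed in $M$.* Replacing $s$ by $1/s$ if necessary, we may take $s>1$, say $s=\mathrm{res}(q/N)$, so $q>N$. Let $p\in M$ be largest with $2^pN^N\le q^N$; $p=0$ qualifies. If $s<2^j$ with $j$ standard, then $q<2^jN$, so $2^pN^N<2^{jN}N^N$ and $p<jN$. So such $p$ are bounded, and $r=\mathrm{res}(p/N)\ge0$ exists.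

If $m/n<r$, then $mN<np$, and $(2^mN^n)^N\le 2^{pn}N^{nN}\le q^{nN}$, so $2^m\le (q/N)^n$ and $2^m\le s^n$. If $m/n>r$, then $n(p+1)\le mN$, because $\mathrm{res}((p+1)/N)=r$. By maximality of $p$,
$$q^{nN}<2^{n(p+1)}N^{nN}\le(2^mN^n)^N,$$
so $s^n\le 2^m$. The second case gives $s\le 2^r$; since $s>1$, this forces $r>0$, and then the first case gives $s\ge 2^r$. So $\log_2s=r\in k$. $\square$

*Proof of Theorem 2(1).*

**Step 1.** *If the infinitesimal layers are isomorphic, we assemble an exponential.* The groups $\mathcal M_v\subset\mathcal O_v$ are convex in $(K,+)$, and $1+\mathcal M_v\subset\mathcal U_v^{>0}$ are convex in $(K^{>0},\cdot)$. Choosing complements twice, we get by Lemma 2.2 lexicographic decompositions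
$$K=\mathbf A\oplus\mathbf A'\oplus\mathcal M_v,\qquad K^{>0}=\mathbf B\cdot\mathbf B'\cdot(1+\mathcal M_v),$$
with, as ordered groups, $\mathbf A\cong K/\mathcal O_v$, $\mathbf A'\cong\mathcal O_v/\mathcal M_v\cong k$, $\mathbf B\cong K^{>0}/\mathcal U_v^{>0}$ and $\mathbf B'\cong\mathcal U_v^{>0}/(1+\mathcal M_v)\cong k^{>0}$; the last isomorphism is induced by $\mathrm{res}$. Kuhlmann's theorem gives $\mathbf A\cong\mathbf B$, since by Lemma 2.2 the isomorphism types do not depend on the complements. Lemma 3.2 gives $\mathbf A'\cong\mathbf B'$, and the hypothesis is $\mathcal M_v\cong1+\mathcal M_v$. The sum of three order isomorphisms of lexicographic summands is an order isomorphism $K\to K^{>0}$.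

**Step 2.** *An exponential restricts to the infinitesimal layer after rescaling.* Let $\exp$ be an exponential, $c=\exp^{-1}(2)>0$ and $e(x)=\exp(cx)$. This is again an exponential, and $e(1)=2$. For $x\in K$,
$$x\in\mathcal M_v\iff -1<nx<1\ \text{for all } n\in\mathbb N\iff \tfrac12<e(x)^n<2\ \text{for all } n\in\mathbb N.$$
For $y>0$, the condition "$\frac12<y^n<2$ for all $n$" is equivalent to $y\in1+\mathcal M_v$. If $y-1$ is infinitesimal, so is $y^n-1$ for every standard $n$. If $y\notin1+\mathcal M_v$, then for some standard $m$ either $y>1+\frac1m$ or $1/y>1+\frac1m$, and the $m$-th power of that element is at least $(1+\frac1m)^m\ge2$. As $e$ is onto $K^{>0}$, it restricts to an isomorphism $\mathcal M_v\to1+\mathcal M_v$ of ordered groups. $\square$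

## 4. Back-and-forth on infinitesimals of a countable field

By Theorem 2(1) the whole question concerns $G:=(\mathcal M_v,+)$ and $H:=(1+\mathcal M_v,\cdot)$. To first order they look alike, as $(1+a)(1+b)=1+a+b+ab$ and $ab$ is much smaller than $\max(|a|,|b|)$. For countable $K$ this suffices.

*Proof of Theorem 2(2).* Let $K$ be countable. We show $G\cong H$ as ordered groups. Write $H$ additively as a $\mathbb Q$-vector space, and put $w(1+a)=v(a)$.

**Step 1.** *Leading coefficients, to compare $G$ and $H$.* For each $\gamma\in v(\mathcal M_v\setminus\{0\})$ fix $t_\gamma>0$ in $K$ with $v(t_\gamma)=\gamma$. Consider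
$$a\mapsto\mathrm{res}(a/t_\gamma)\ \text{ on }\{v\ge\gamma\}\subseteq G,\qquad 1+a\mapsto\mathrm{res}(a/t_\gamma)\ \text{ on }\{w\ge\gamma\}\subseteq H.$$
The set $\{w\ge\gamma\}$ is a subgroup, since $v(a+b+ab)\ge\gamma$ when $v(a),v(b)\ge\gamma$, and $(1+a)^{-1}=1-\frac{a}{1+a}$. It is closed under roots, since $(1+b)^n-1=nb+\dots$ has value $v(b)$ for $b\in\mathcal M_v$. So it is a $\mathbb Q$-subspace, and $w$ is unchanged by nonzero rational multiples. Both maps are additive; for the second, use $v(ab)\ge2\gamma>\gamma$. Hence they are $\mathbb Q$-linear. They are onto $k$, with kernels $\{v>\gamma\}$ and $\{w>\gamma\}$. For a nonzero element of value $\gamma$ let $\mathrm{lc}\in k\setminus\{0\}$ be its image. An element $a$ of $G$ is positive iff $\mathrm{lc}(a)>0$; an element $1+a$ of $H$ is positive in $H$ iff $a>0$, again iff its $\mathrm{lc}$ is positive.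

In both spaces, a sum of elements with distinct values has the least of these values. So nonzero elements with distinct values are linearly independent.

**Step 2.** *One-point extension of finite partial isomorphisms.* Let $\varphi:F\to F'$ be a linear isomorphism between finite-dimensional subspaces $F\subseteq G$, $F'\subseteq H$ which preserves value and $\mathrm{lc}$ of nonzero elements, and let $x\in G\setminus F$. We extend $\varphi$ to $F+\mathbb Qx$ with the same property.

The set $\{v(x-f):f\in F\}$ has a maximum. Otherwise there are $f_0,f_1,\dots\in F$ with $v(x-f_i)$ strictly increasing, and then $v(f_i-f_{i+1})=v(x-f_i)$ takes infinitely many values on nonzero elements of $F$, contradicting independence and $\dim F<\infty$. Let $y=x-f$ attain the maximum $\gamma$. If $f'\in F$ has $v(f')=\gamma$, then $\mathrm{lc}(f')\neq\mathrm{lc}(y)$, since otherwise $v(x-f-f')>\gamma$. Choose $y'\in H$ with $w(y')=\gamma$ and $\mathrm{lc}(y')=\mathrm{lc}(y)$, and put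
$$\varphi(f'+qy)=\varphi(f')+qy'\qquad(f'\in F,\ q\in\mathbb Q).$$
Let $q\ne0$. If $f'=0$ or $v(f')>\gamma$, then $f'+qy$ and its image have value $\gamma$ and leading coefficient $q\,\mathrm{lc}(y)$. If $v(f')<\gamma$, both have value $v(f')$ and leading coefficient $\mathrm{lc}(f')$. If $v(f')=\gamma$, both are mapped to $\mathrm{lc}(f')+q\,\mathrm{lc}(y)$ by the maps of Step 1; this is nonzero because $\mathrm{lc}(-f'/q)\ne\mathrm{lc}(y)$, so it is the leading coefficient of both, with value $\gamma$. The extended map sends nonzero elements to nonzero elements, so it is injective, and it preserves value and $\mathrm{lc}$.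

**Step 3.** *Exhausting both sides.* Step 2 used only the properties in Step 1, which $G$ and $H$ share, so it works with $G$ and $H$ exchanged. Enumerate $G$ and $H$, start with $F=F'=0$, and alternately put the next element of $G$ into the domain and the next element of $H$ into the range. The union is a linear isomorphism $G\to H$ preserving $\mathrm{lc}$, hence order. By Theorem 2(1), $K$ has an exponential. $\square$

For uncountable $K$ one would continue transfinitely. The step that breaks is the maximum in Step 2: once $F$ is infinite-dimensional, $v(x-f)$ may have no maximum on $F$, and one must then find an element of $H$ in the corresponding limit position. Example 5.4 shows this happening.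

## 5. The fields between $R$ and its completion

Fix $Z$ as in Theorem 1. Let $R$ be the real closure of $\mathrm{Frac}(Z)$; it is countable. By Shepherdson's theorem (*A non-standard model for a free variable fragment of number theory*, 1964), a discretely ordered ring whose non-negative part satisfies open induction is an integer part of its real closure. PA includes open induction, so $Z$ is an integer part of $R$. In particular $Z$ is cofinal in $R$.

Since $R$ is countable, it has countable cofinality, and it can be completed by Cauchy sequences. Let $\hat R$ be the completion: a Cauchy complete ordered field in which $R$ is dense. It is real closed (D. Scott, *On completing ordered fields*, 1969); here is an argument. If $y>0$ in $\hat R$ and $R^{>0}\ni y_i\to y$, then $|\sqrt{y_i}-\sqrt{y_j}|=|y_i-y_j|/(\sqrt{y_i}+\sqrt{y_j})\to0$, and the limit of $(\sqrt{y_i})$ is a square root of $y$. Let $p=T^n+c_1T^{n-1}+\dots+c_n$ over $\hat R$ with $n$ odd. Choose $c_{i,j}\in R$ with $c_{i,j}\to c_i$ as $j\to\infty$, and a root $r_j\in R$ of $p_j=T^n+c_{1,j}T^{n-1}+\dots+c_{n,j}$. Then $|r_j|\le1+\sum_i|c_{i,j}|$ is bounded, so $p(r_j)=p(r_j)-p_j(r_j)\to0$.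 Let $\Omega$ be the real closure of $\hat R$ and factor $p=\prod_i(T-\alpha_i)$ in $\Omega(\sqrt{-1})$. For each $j$ some $i$ has $|r_j-\alpha_i|^n\le|p(r_j)|$. Pass to a subsequence with $i$ constant. For every $\varepsilon>0$ in $\hat R$ we eventually have $|p(r_j)|<\varepsilon^n$, so $|r_j-\alpha_i|<\varepsilon$ and $|r_j-r_l|<2\varepsilon$. So $(r_j)$ is Cauchy, and its limit is a root of $p$ in $\hat R$.

**Lemma 5.1.** Every field $K$ with $R\subseteq K\subseteq\hat R$ has integer part $Z$ (so $K$ is non-Archimedean). Conversely, every ordered field $K$ with integer part $Z$ embeds over $Z$, as an ordered field, into $\hat R$; if $K$ is real closed, the image contains $R$.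

*Proof.* Given $x\in K\subseteq\hat R$, take $r\in R$ with $|x-r|<\frac12$ and $z\in Z$ with $z\le r<z+1$. Then $z-1\le x<z+2$, so one of $z-1,z,z+1$ is the integer part of $x$.

Conversely, let $K$ have integer part $Z$. Then $\mathrm{Frac}(Z)$ is dense in $K$: if $x<y$, choose $n\in Z$ with $n>2/(y-x)$ and let $m$ be the integer part of $nx$; then $nx<m+1\le nx+1$, so $x<\frac{m+1}n\le x+\frac1n<y$. For $x\in K$ choose a sequence in $\mathrm{Frac}(Z)$ converging to $x$. It is Cauchy; let $\iota(x)$ be its limit in $\hat R$. This is independent of the sequence, $\iota$ is a ring homomorphism fixing $Z$, and if $x>0$ then there is $q\in\mathrm{Frac}(Z)$ with $0<q<x$, so $\iota(x)\ge q>0$. So $\iota$ is an order embedding. If $K$ is real closed, so is $\iota(K)\supseteq\mathrm{Frac}(Z)$. Elements of $R$ are algebraic over $\iota(K)$ inside the ordered field $\hat R$, and a real closed field has no proper algebraic ordered extension. So $R\subseteq\iota(K)$. $\square$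

So, up to isomorphism over $Z$, the real closed fields with integer part $Z$ are exactly the real closed fields between $R$ and $\hat R$, and these two are the smallest and the largest.

**Lemma 5.2.** $|\hat R|=\mathfrak c$, and every nonempty open subset of $\hat R$ has cardinality $\mathfrak c$.

*Proof.* Elements of $\hat R$ are limits of sequences from a countable set, so $|\hat R|\le\mathfrak c$. Choose positive $t_n\in Z$, cofinal in $Z$, with $t_0$ nonstandard and $t_{n+1}\ge t_n^2$. Since $t_{j+1}\ge2t_j$,
$$\sum_{n<j\le m}\frac1{t_j}\le\frac2{t_{n+1}},$$
and $2/t_{n+1}\to0$. So for $\varepsilon\in\{0,1\}^{\mathbb N}$ the series $\sum\varepsilon_n/t_n$ converges in $\hat R$, to an element of $[0,2/t_0]\subseteq[0,1)$. If $\varepsilon,\varepsilon'$ first differ at $n$, the sums differ by at least $1/t_n-2/t_{n+1}\ge1/t_n-2/t_n^2>0$. So $[0,1)$ has $\mathfrak c$ elements, and the affine map $s\mapsto a+(b-a)\frac{s+1}3$ carries them into $(a,b)$. $\square$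

We keep the sequence $(t_n)$.

**Definition 5.3.** For a subfield $L\subseteq\hat R$, $L^{rc}$ is the relative algebraic closure of $L$ in $\hat R$.

It is real closed, and $|L^{rc}|\le|L|+\aleph_0$. If $L$ is real closed, then every element of $\hat R$ algebraic over $L$ lies in $L$, that is, $L^{rc}=L$. The operator obeys exchange: if $f\in L(x)^{rc}\setminus L^{rc}$, then $x\in L(f)^{rc}$.

**Example 5.4.** Let $F\subseteq\hat R$ be the $\mathbb Q$-span of the $1/t_n$, and $x=\sum_n1/t_n$. The values $v(1/t_n)$ are strictly increasing, since $t_{n+1}\ge t_n^2$, and cofinal in the value group. The remainders after partial sums give $v(x-f)$ unbounded. On the other hand $x\notin F$: for $f=\sum_{j\le n}c_j/t_j$ the first index at which the coefficient of $x-f$ is nonzero gives a nonzero leading term. So $\{v(x-f):f\in F\}$ has no maximum. If $K$ lies between $R$ and $\hat R$, contains $x$, and $h_n\in 1+\mathcal M_v$ is proposed as the image of $1/t_n$, with $w(h_n)=v(1/t_n)$, then a value-preserving isomorphism must send $x$ to an element whose quotient by $h_0\cdots h_n$ has $w$-value $v(1/t_{n+1})$, for every $n$. The only such element of $\hat R$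 is the limit of the partial products. The limit exists in $\hat R$; whether it lies in $K$ is another matter.

This suggests the plan: build $K$ between $R$ and $\hat R$ by putting in points $x$ and deliberately leaving out their required images. Two things must be arranged. There should be few enough exponentials to treat one after the other, and leaving out an image must always be possible. These are the subjects of the next two sections.

## 6. An exponential is determined by its values on $R$

A priori a field of size $\mathfrak c$ could carry $2^{\mathfrak c}$ exponentials. Continuity reduces the number to $\mathfrak c$. Let $\mathcal E$ be the set of strictly increasing group homomorphisms $g:(R,+)\to(\hat R^{>0},\cdot)$ that are continuous at $0$. As $R$ is countable, $|\mathcal E|\le\mathfrak c^{\aleph_0}=\mathfrak c$.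

**Lemma 6.1.** Each $g\in\mathcal E$ extends to a continuous strictly increasing homomorphism $\hat g:\hat R\to\hat R^{>0}$.

*Proof.* Let $x\in\hat R$, $R\ni x_n\to x$, and choose $r',r\in R$ with $r'\le x_n\le r$ for all $n$. Then
$$|g(x_n)-g(x_m)|=g(x_m)\,|g(x_n-x_m)-1|\le g(r)\,|g(x_n-x_m)-1|,$$
which tends to $0$ by continuity of $g$ at $0$. So $(g(x_n))$ is Cauchy, and its limit is at least $g(r')>0$. Interleaving two sequences shows that the limit depends only on $x$; call it $\hat g(x)$. It is a homomorphism extending $g$, and it is weakly increasing, since for $x<y$ the approximating sequences can be chosen with $x_n<y_n$. If $x<a<b<y$ with $a,b\in R$, then $\hat g(x)\le g(a)<g(b)\le\hat g(y)$, so $\hat g$ is strictly increasing. Given $\varepsilon>0$ there is $\delta>0$ in $R$ with $g(\pm\delta)\in(1-\varepsilon,1+\varepsilon)$, and by monotonicity $\hat g(x)$ lies in that interval for $|x|<\delta$. So $\hat g$ is continuous at $0$, hence everywhere. $\square$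

**Lemma 6.2.** Let $R\subseteq K\subseteq\hat R$ be a field and $\exp$ an exponential on $K$. Then $g=\exp|_R\in\mathcal E$ and $\hat g|_K=\exp$.

*Proof.* Let $\varepsilon>0$. Pick $u\in K$ with $1<u<1+\varepsilon$. Since $\exp$ is onto, $u=\exp(\eta)$ with $\eta>0$. Choose $\delta\in R$ with $0<\delta\le\eta$. For $|x|<\delta$ in $K$,
$$1-\varepsilon<u^{-1}<\exp(x)<u<1+\varepsilon.$$
So $g$ is continuous at $0$, and $g\in\mathcal E$. Let $x\in K$. For $a<x<b$ with $a,b\in R$, both $\exp(x)$ and $\hat g(x)$ lie in $[g(a),g(b)]$, and $g(b)-g(a)=g(a)(g(b-a)-1)$ becomes arbitrarily small as $a,b\to x$. So $\exp(x)=\hat g(x)$. $\square$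

*Proof of Theorem 2(3).* The field $R$ is countable, non-Archimedean and real closed with integer part $Z$, so it has an exponential $g$ by Theorem 2(2). By Lemma 6.2 with $K=R$, $g\in\mathcal E$; in particular $\mathcal E\ne\emptyset$. By Lemma 6.1, $\hat g:\hat R\to\hat R^{>0}$ is a strictly increasing homomorphism. It is onto: let $y\in\hat R^{>0}$ and $R^{>0}\ni y_n\to y$. Then $y_n/y_m\to1$. The map $g^{-1}:R^{>0}\to R$ is an order isomorphism, hence continuous at $1$, so $g^{-1}(y_n)-g^{-1}(y_m)\to0$. Let $x\in\hat R$ be the limit of $(g^{-1}(y_n))$; then $\hat g(x)=\lim y_n=y$. So $\hat g$ is an exponential on $\hat R$. That $R$ and $\hat R$ are smallest and largest is Lemma 5.1, and the intermediate fields without exponential come from Theorem 1, proved in Section 8. $\square$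

## 7. Algebraic functions have no multiplicative addition law

Given $g\in\mathcal E$ and a field $L$ built so far, we want to add some $x$ and leave out $\hat g(x)$. Adding $x$ to a real closed field $L$ forces in all of $L(x)^{rc}$. So we need an $x$ with $\hat g(x)\notin L(x)^{rc}$. If there were none, every $\hat g(x)$ would be an algebraic function of $x$ over $L$, while $\hat g(x)\hat g(y)=\hat g(x+y)$. The next lemma shows that this is impossible except for constants. As a test, take $a=x$, $b=y$: the derivation $D=\partial_x-\partial_y$ kills $x+y$, hence everything algebraic over $L(x+y)$, but $D(xy)=y-x\ne0$, so $xy\notin L(x+y)^{rc}$. The lemma really is about products: for sums, $a=x$, $b=y$ gives $a+b=x+y$.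

We recall that in characteristic $0$ a derivation $\delta:E_0\to W$ from a field into a field $W\supseteq E_0$ extends to any algebraic extension $E$ of $E_0$ inside $W$ in exactly one way, and the extension takes values in $E$ if $\delta(E_0)\subseteq E_0$. Indeed, for $a\in E$ with minimal polynomial $p$ over $E_0$, differentiating $p(a)=0$ gives $\delta(a)=-p^\delta(a)/p'(a)$, where $p^\delta$ is obtained by applying $\delta$ to the coefficients.

**Lemma 7.1.** Let $L\subseteq\hat R$ be a real closed subfield, $x,y\in\hat R$ algebraically independent over $L$, and $a\in L(x)^{rc}$, $b\in L(y)^{rc}$ nonzero with $ab\in L(x+y)^{rc}$. Then $a\in L$.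

*Proof.*

**Step 1.** *Differentiate along $x+y=\text{const}$ to separate variables.* Extend the partial derivations $\partial_x,\partial_y$ of $L(x,y)$ over $L$ to $L(x,y)^{rc}$. By uniqueness, $\partial_y$ vanishes on $L(x)^{rc}$ and $\partial_x$ vanishes on $L(y)^{rc}$, since they vanish on $L(x)$ and $L(y)$ respectively. Also $\partial_x$ maps $L(x)^{rc}$ into itself, and $\partial_y$ maps $L(y)^{rc}$ into itself. The derivation $D=\partial_x-\partial_y$ kills $L$ and $x+y$, hence $L(x+y)^{rc}$. So $0=D(ab)=b\,\partial_xa-a\,\partial_yb$, that is,
$$\frac{\partial_xa}a=\frac{\partial_yb}b=:c\in L(x)^{rc}\cap L(y)^{rc}.$$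

**Step 2.** *The common value is a constant.* We claim $L(x)^{rc}\cap L(y)^{rc}=L$. Let $u$ be in the intersection. If $u\notin L$, then $u$ is transcendental over $L$, because $L$ is real closed. By exchange $x$ is algebraic over $L(u)$, and $u$ is algebraic over $L(y)$, so $x$ is algebraic over $L(y)$, contradicting independence. So $c\in L$.

**Step 3.** *The equation $a'=ca$ has only constant algebraic solutions.* Write $'$ for $\partial_x$ on $L(x)^{rc}$. Let $T^d+a_1T^{d-1}+\dots+a_d$ be the minimal polynomial of $a$ over $L(x)$ and $a_0=1$; $a_d\ne0$ since $a\neq0$. Differentiating $\sum_{j=0}^da_ja^{d-j}=0$ and using $a'=ca$,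
$$\sum_{j=0}^d\bigl(a_j'+(d-j)c\,a_j\bigr)a^{d-j}=0.$$
Subtract $dc$ times the minimal equation: $\sum_{j=0}^d(a_j'-jc\,a_j)a^{d-j}=0$. The term $j=0$ is zero, so this is a relation of degree less than $d$ in $a$, and all its coefficients vanish: $a_j'=jc\,a_j$ for all $j$. Write $a_d=P/Q$ with nonzero $P,Q\in L[x]$. Then
$$P'Q-PQ'=dc\,PQ.$$
The left side is zero or of degree less than $\deg P+\deg Q$, so $dc=0$ and $c=0$. Hence $a_j'=0$, and an element of $L(x)$ with zero derivative lies in $L$. So all $a_j\in L$, $a$ is algebraic over $L$, and $a\in L$. $\square$

**Lemma 7.2.** Let $g\in\mathcal E$, and let $L$ be real closed with $R\subseteq L\subseteq\hat R$ and $|L|<\mathfrak c$. Then there is $x\in\hat R\setminus L$ with $\hat g(x)\notin L(x)^{rc}$.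

*Proof.* Suppose not. As $\hat g$ is injective, $|L\cup\hat g^{-1}(L)|<\mathfrak c$, so there is $x\notin L$ with $\hat g(x)\notin L$. As $|L(x)^{rc}|<\mathfrak c$, there is $y\in\hat R\setminus L(x)^{rc}$. Now $x$ is transcendental over $L$ and $y$ over $L(x)$, so $x,y$ are algebraically independent over $L$, and $x,y,x+y\notin L$. By assumption
$$\hat g(x)\in L(x)^{rc},\qquad\hat g(y)\in L(y)^{rc},\qquad\hat g(x)\hat g(y)=\hat g(x+y)\in L(x+y)^{rc}.$$
These elements are positive, so nonzero, and Lemma 7.1 gives $\hat g(x)\in L$, a contradiction. $\square$

## 8. A field omitting one value of every exponential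

*Proof of Theorem 1.* Let $\mathcal E=\{g_\alpha:\alpha<\mathfrak c\}$, possibly with repetitions; $\mathcal E\ne\emptyset$ by the proof of Theorem 2(3).

**Step 1.** *The recursion: put in $x_\alpha$, forbid $\hat g_\alpha(x_\alpha)$.* We build increasing real closed fields $K_\alpha$ with $R\subseteq K_\alpha\subseteq\hat R$ and increasing sets $F_\alpha\subseteq\hat R$ of forbidden elements, such that
$$K_\alpha\cap F_\alpha=\emptyset,\qquad|K_\alpha|,|F_\alpha|\le|\alpha|+\aleph_0<\mathfrak c.$$
Start with $K_0=R$, $F_0=\emptyset$, and take unions at limits; this preserves all requirements. At stage $\alpha$ let $L=K_\alpha(F_\alpha)^{rc}$, which is real closed with $|L|<\mathfrak c$. By Lemma 7.2 pick $x_\alpha\in\hat R\setminus L$ with $\hat g_\alpha(x_\alpha)\notin L(x_\alpha)^{rc}$. Put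
$$K_{\alpha+1}=K_\alpha(x_\alpha)^{rc},\qquad F_{\alpha+1}=F_\alpha\cup\{\hat g_\alpha(x_\alpha)\}.$$

**Step 2.** *No forbidden element has entered.* The new one has not: $K_{\alpha+1}\subseteq L(x_\alpha)^{rc}$, which omits $\hat g_\alpha(x_\alpha)$. Suppose an old $f\in F_\alpha$ lies in $K_{\alpha+1}$. Since $f\notin K_\alpha$ and $K_\alpha$ is real closed, $f$ is transcendental over $K_\alpha$, and it is algebraic over $K_\alpha(x_\alpha)$. By exchange $x_\alpha\in K_\alpha(f)^{rc}\subseteq L$, contradicting the choice of $x_\alpha$. This is why $L$ was taken to contain $F_\alpha$. So $K_{\alpha+1}\cap F_{\alpha+1}=\emptyset$.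

**Step 3.** *The union has no exponential.* Let $K=\bigcup_{\alpha<\mathfrak c}K_\alpha$. It is real closed, being the union of a chain of real closed fields; it is disjoint from $\bigcup_\alpha F_\alpha$; and by Lemma 5.1 it has integer part $Z$. If $\exp$ were an exponential on $K$, then by Lemma 6.2 $\exp=\hat g_\alpha|_K$ for some $\alpha$. But $x_\alpha\in K$, so $\hat g_\alpha(x_\alpha)=\exp(x_\alpha)\in K$, while $\hat g_\alpha(x_\alpha)\in F_{\alpha+1}$ is not in $K$, a contradiction. $\square$

Since $x_\alpha\in K_{\alpha+1}\setminus K_\alpha$ for each $\alpha<\mathfrak c$, the field $K$ has cardinality $\mathfrak c$. Together with Theorem 2(2) this gives the bounds $[\aleph_1,2^{\aleph_0}]$ on the least cardinality of a counterexample, and the value $\aleph_1$ under CH. So the statement "every non-Archimedean real closed field admitting an integer part which is a model of PA admits a total exponential function" is false.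

## 9. $2^{\mathfrak c}$ fields without even a local exponential

For Theorem 3 we must defeat all continuous homomorphisms defined on open subgroups. These need be neither monotone nor injective. Injectivity was used in Lemma 7.2, to find $x\notin L$ with $\hat g(x)\notin L$. Descriptive set theory will replace it.

**Step 1.** *$(\hat R,+)$ is a Polish group.* With $(t_n)$ from Lemma 5.2, let
$$U_n=\{u\in\hat R:|u|\le j/t_n\text{ for some standard }j\}.$$
These are open convex subgroups. They form a base at $0$ and decrease with $n$: for standard $j$ we have $j/t_{n+1}\le j/t_n^2<1/t_n$, so $U_{n+1}\subseteq(-1/t_n,1/t_n)\subseteq U_n$, and $1/t_n\to0$. Put $d(x,x)=0$, and for $x\ne y$ put $d(x,y)=2^{-n}$ with $n$ least such that $x-y\notin U_n$. This is a translation-invariant (ultra)metric inducing the order topology, and its Cauchy sequences are the Cauchy sequences of $\hat R$, so it is complete. The countable set $R$ is dense. So $\hat R$ is Polish. Open subgroups are also closed, and they are Polish too.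

**Step 2.** *There are at most $\mathfrak c$ local homomorphisms to defeat.* Let $\mathcal H$ be the set of continuous homomorphisms $h:H\to(\hat R^{>0},\cdot)$, with $H$ an open subgroup of $(\hat R,+)$, that are not trivial on any open subgroup. As $H$ is open, $H\cap R$ is dense in $H$; as $H$ is closed, $H$ is the closure of $H\cap R$. So $H$ and $h$ are determined by the countable set $H\cap R$ and $h|_{H\cap R}$, and $|\mathcal H|\le\mathfrak c$. Moreover $\mathcal H\ne\emptyset$, since an exponential on $\hat R$ (Theorem 2(3)) is continuous and injective.

**Step 3.** *Local homomorphisms on $K$ come from $\mathcal H$.*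

**Lemma 9.1.** Let $R\subseteq K\subseteq\hat R$ be a field, and let $h_0:H_0\to K^{>0}$ be a continuous homomorphism on an open subgroup $H_0$ of $(K,+)$, not trivial on any open subgroup of $K$. Then $h_0=h|_{H_0}$ for some $h\in\mathcal H$ with $\mathrm{dom}(h)\cap K=H_0$.

*Proof.* Since $K$ is dense in $\hat R$, its order topology is the subspace topology. Let $H$ be the closure of $H_0$ in $\hat R$; it is a subgroup. As $H_0$ contains $(-\delta,\delta)\cap K$ for some $\delta>0$, $H$ contains $(-\delta,\delta)$, so $H$ is open. Also $H\cap K$ is the closure of $H_0$ in $K$, which is $H_0$, since open subgroups are closed.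

Let $H_0\ni x_n\to x\in H$. Then $h_0(x_n)/h_0(x_m)=h_0(x_n-x_m)\to1$ as $n,m\to\infty$. So for some $m$ all terms $h_0(x_n)$ with $n\ge m$ lie in $[\frac12h_0(x_m),\frac32h_0(x_m)]$. Since $|h_0(x_n)-h_0(x_l)|=h_0(x_l)|h_0(x_n-x_l)-1|$, the sequence is Cauchy, with positive limit. As in Lemma 6.1, the limit depends only on $x$ and defines a homomorphism $h:H\to\hat R^{>0}$ extending $h_0$. It is continuous at $0$: if $h_0$ takes values in $[1-\varepsilon,1+\varepsilon]$ on $(-\delta',\delta')\cap K\subseteq H_0$, so does $h$ on $(-\delta',\delta')$. Hence $h$ is continuous. If $h$ were trivial on an open subgroup $U\subseteq H$, then $h_0$ would be trivial on the open subgroup $U\cap K$ of $K$. So $h\in\mathcal H$. $\square$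

**Step 4.** *Every $h\in\mathcal H$ has a value that can be left out.*

**Lemma 9.2.** Let $h\in\mathcal H$ have domain $H$, and let $L$ be real closed with $R\subseteq L\subseteq\hat R$ and $|L|<\mathfrak c$. Then there is $x\in H\setminus L$ with $h(x)\notin L(x)^{rc}$.

*Proof.* Suppose not. Let $x\in H\setminus L$. By Lemma 5.2, $|H|=\mathfrak c$, so there is $y\in H\setminus L(x)^{rc}$. Then $x,y$ are algebraically independent over $L$, and $x,y,x+y\in H\setminus L$. By assumption $h(x)\in L(x)^{rc}$, $h(y)\in L(y)^{rc}$ and $h(x)h(y)=h(x+y)\in L(x+y)^{rc}$. Lemma 7.1 gives $h(x)\in L$. So $h$ maps $H\setminus L$ into $L$. If $z\in H\cap L$, take $x\in H\setminus L$; then $z+x\in H\setminus L$ and $h(z)=h(z+x)h(x)^{-1}\in L$. Thus $h(H)\subseteq L$ has fewer than $\mathfrak c$ elements.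

As a continuous image of the Polish space $H$ in the Polish space $\hat R$, the set $h(H)$ is analytic. By the perfect set theorem, an uncountable analytic set has cardinality $\mathfrak c$, so $h(H)$ is countable. Hence $\ker h$ is a closed subgroup of countable index in $H$. By the Baire category theorem one of its countably many cosets has nonempty interior, so $\ker h$ has nonempty interior, and it is an open subgroup. But $h$ is trivial on it, contradicting $h\in\mathcal H$. $\square$

**Step 5.** *The recursion, with one free binary choice at each stage.* Let $\mathcal H=\{h_\alpha:\alpha<\mathfrak c\}$, possibly with repetitions. Fix a well-ordering of $\hat R$, and let $S\subseteq\mathfrak c$. Build $K_\alpha,F_\alpha$ with the requirements, start and limit steps of Section 8. At stage $\alpha$ let $x_\alpha$ be the least element as in Lemma 9.2 for $h_\alpha$ and $L=K_\alpha(F_\alpha)^{rc}$, and put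
$$K'=K_\alpha(x_\alpha)^{rc},\qquad F'=F_\alpha\cup\{h_\alpha(x_\alpha)\}.$$
These are disjoint by the argument of Section 8, Step 2. Then let $t_\alpha$ be the least element of $\hat R\setminus K'(F')^{rc}$, which exists by cardinality. If $\alpha\in S$, put $K_{\alpha+1}=K'(t_\alpha)^{rc}$ and $F_{\alpha+1}=F'$. These are disjoint: an $f\in F'\cap K'(t_\alpha)^{rc}$ is not in $K'$, hence is transcendental over $K'$, and exchange gives $t_\alpha\in K'(f)^{rc}\subseteq K'(F')^{rc}$, a contradiction. If $\alpha\notin S$, put $K_{\alpha+1}=K'$ and $F_{\alpha+1}=F'\cup\{t_\alpha\}$; these are disjoint since $t_\alpha\notin K'$.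

Let $K_S=\bigcup_{\alpha<\mathfrak c}K_\alpha$. It is real closed, has integer part $Z$, and is disjoint from all $F_\alpha$.

**Step 6.** *$K_S$ has the property in Theorem 3.* Suppose $h_0:H_0\to K_S^{>0}$ is a continuous homomorphism on an open subgroup of $(K_S,+)$, not trivial on any open subgroup. By Lemma 9.1, $h_0=h_\alpha|_{H_0}$ for some $\alpha$, with $\mathrm{dom}(h_\alpha)\cap K_S=H_0$. Then $x_\alpha\in\mathrm{dom}(h_\alpha)\cap K_S=H_0$, so $h_\alpha(x_\alpha)=h_0(x_\alpha)\in K_S$. But $h_\alpha(x_\alpha)\in F_{\alpha+1}$, a contradiction.

**Step 7.** *There are exactly $2^{\mathfrak c}$ isomorphism types.* If $S\ne S'$ first differ at $\alpha$, the two constructions agree up to and including the choice of $t_\alpha$, and $t_\alpha$ lies in exactly one of $K_S,K_{S'}$. So $S\mapsto K_S$ is injective.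

Let $\varphi:K_S\to K_{S'}$ be a field isomorphism. It preserves order, because in a real closed field the positive elements are the nonzero squares. Since $R$ is dense in $K_S$, $\varphi(R)$ is dense in $K_{S'}$, hence in $\hat R$. So for $x\in K_S$ the element $\varphi(x)$ is determined by its cut over $\varphi(R)$, that is, by the cut of $x$ over $R$ and by $\varphi|_R$. For fixed $S$, therefore, $\varphi$ and $K_{S'}=\varphi(K_S)$ are determined by $\varphi|_R:R\to\hat R$. There are at most $\mathfrak c^{\aleph_0}=\mathfrak c$ such maps, so at most $\mathfrak c$ sets $S'$ have $K_{S'}\cong K_S$. The $2^{\mathfrak c}$ sets $S$ thus fall into classes of size at most $\mathfrak c$, and there are $2^{\mathfrak c}$ classes. There are no more isomorphism types, since by Lemma 5.1 every field with integer part $Z$ embeds in $\hat R$, which has only $2^{\mathfrak c}$ subsets.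

**Step 8.** *Such fields have no exponential, but they have a left-exponential.* Let $K$ be any real closed field with integer part $Z$ and the property in Theorem 3. The group $\mathcal M_v$ is a nonzero convex subgroup of $(K,+)$, hence open. An isomorphism of ordered groups $\mathcal M_v\to1+\mathcal M_v$ would be continuous, being an order isomorphism between open convex subsets of $K$, and injective, hence not trivial on any open subgroup, as open subgroups of $(K,+)$ are nonzero. So there is no such isomorphism, and by Theorem 2(1) $K$ has no exponential. It has a left-exponential by Kuhlmann's theorem. This proves Theorem 3. $\square$
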